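
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Exponential separability is not inherited by the Hewitt realcompactification}


\begin{abstract}
A space $X$ is exponentially separable if for every countable family of closed subsets of $X$ some countable subset of $X$ meets every nonempty intersection of members of the family. We construct in ZFC an exponentially separable space $X$ whose Hewitt realcompactification $\upsilon X$ contains a closed discrete subset of size $\omega_1$; in particular, $\upsilon X$ is not exponentially separable. The space is a tree of height $\omega_1$ with countable levels, in a topology that looks at finitely many coordinates at a time, and $\upsilon X$ arises by adding all cofinal branches as new points. An Aronszajn tree is used to make the branch space uncountable and discrete. The example is collectionwise normal, countably paracompact, first countable, and of least possible size and weight. We also describe which branch spaces can occur, and prove that $\upsilon X$ is exponentially separable whenever $X$ is exponentially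 separable and $\upsilon X$ is perfectly normal or $\sigma$-compact.
\end{abstract}

\section{The question}

All spaces are Tychonoff. A space $X$ is \emph{exponentially separable} if for every countable family $\mathcal F$ of closed subsets of $X$ there is a countable set $A\subset X$ such that
\[
A\cap\bigcap\mathcal G\neq\emptyset\qquad\text{whenever }\mathcal G\subset\mathcal F\text{ and }\bigcap\mathcal G\ne\emptyset .
\]
(The intersection of the empty family is $X$.) We then say that $A$ \emph{works} for $\mathcal F$. A countable family may have $2^\omega$ different intersections, so the definition asks a countable set to meet a potentially large collection of closed sets. Every countable space has the property. A second countable space has it only if it is countable, because a suitable countable family of closed sets has all singletons among its intersections (Lemma~\ref{lem:basic}(c)). The ordinal space $\omega_1$ is an uncountable space with the property (Section~\ref{sec:line}).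

The Hewitt realcompactification $\upsilon X$ is the largest space that contains $X$ as a dense subspace and to which all continuous real-valued functions on $X$ extend continuously. The question, from \cite{Tkachuk}, is whether
\begin{quote}
$\upsilon X$ must be exponentially separable whenever $X$ is.
\end{quote}

One would guess that the answer is yes. Every nonempty zero-set of $\upsilon X$ meets $X$, so if the family $\mathcal F$ consists of zero-sets of $\upsilon X$, a countable set that works for their traces on $X$ works for $\mathcal F$ (Proposition~\ref{prop:zero}). In particular every continuous real-valued function on $\upsilon X$ has countable range. The gap in this argument is that a closed subset of $\upsilon X$ that is not a zero-set may miss $X$ altogether, and a family of such sets leaves no trace on $X$. The gap cannot be closed.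

\begin{theorem}\label{thm:main}
There is an exponentially separable space $X$ such that $\upsilon X$ contains a closed discrete subset of size $\omega_1$. Consequently $\upsilon X$ is not exponentially separable.
\end{theorem}

The proof is in ZFC. Its only combinatorial input is the classical theorem that an Aronszajn tree exists. In the example $\upsilon X\setminus X$ is itself the closed discrete set.

Here is the idea. The space $\omega_1$ is exponentially separable because closed sets reflect: given countably many of them, there is a $\delta<\omega_1$ that belongs to each one reaching $\delta$ or beyond. For the same reason continuous functions are eventually constant, and $\upsilon\omega_1=\omega_1+1$ has one new point. We replace the line $\omega_1$ by a tree of height $\omega_1$ with countable levels. Reflection survives, now as ``if $x\in F$ then $x{\restriction}\delta\in F$'' for all $x$ at level $\delta$ or above, and $\upsilon X$ acquires one new point for each cofinal branch. It remains to find a tree whose branches form an uncountable discrete space.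

Section~\ref{sec:prelim} collects basic facts. Section~\ref{sec:line} treats $\omega_1$ by hand. Sections~\ref{sec:tree} and~\ref{sec:upsilon} give the tree construction and its realcompactification, and Section~\ref{sec:choice} chooses the tree. Sections~\ref{sec:properties}--\ref{sec:sigma} contain further properties of the example, a description of the spaces that the construction can put into $\upsilon X$, and the positive result for $\sigma$-compact $\upsilon X$.

\section{Basic facts}\label{sec:prelim}

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(a)] Closed subspaces of exponentially separable spaces are exponentially separable.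
\item[(b)] A space that is a union of countably many exponentially separable subspaces is exponentially separable.
\item[(c)] If $X$ is exponentially separable and $f\colon X\to M$ is a continuous map to a second countable space, then $f(X)$ is countable.
\item[(d)] Closed discrete subsets of exponentially separable spaces are countable.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $M$ be closed in $X$ and $\mathcal F$ a countable family of closed subsets of $M$. If $A$ works for the family $\mathcal F\cup\{M\}$ in $X$, then $A\cap M$ works for $\mathcal F$ in $M$.

(b) Let $Z=\bigcup_nZ_n$, let $\mathcal F$ be a countable family of closed subsets of $Z$, and let $A_n\subset Z_n$ work for $\{F\cap Z_n:F\in\mathcal F\}$ in $Z_n$. A nonempty $\bigcap\mathcal G$ meets some $Z_n$, hence meets $A_n$. So $\bigcup_nA_n$ works for $\mathcal F$.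

(c) Let $\mathcal B$ be a countable base of $M$. As $M$ is Hausdorff, $\{m\}=\bigcap\{\overline B:m\in B\in\mathcal B\}$ for each $m\in M$. If $A$ works for $\{f^{-1}(\overline B):B\in\mathcal B\}$, then $A$ meets every nonempty fiber of $f$, so $f(X)=f(A)$.

(d) Otherwise there is a closed discrete set $E$ of size $\omega_1$. It is exponentially separable by (a). Since $\omega_1\le2^\omega$ there is an injection $g\colon E\to\mathbb R$, continuous because $E$ is discrete. By (c), $g(E)$ is countable, a contradiction.
\end{proof}

A subspace $X$ of $Y$ is \emph{$C$-embedded} if every $f\in C(X)$ (the continuous real-valued functions) extends to a function in $C(Y)$. A space is \emph{realcompact} if it is homeomorphic to a closed subspace of a power of $\mathbb R$. We use the following standard facts, for which see \cite[Ch.~8]{GJ} or \cite[\S 3.11]{Engelking}.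
\begin{enumerate}
\item[(R1)] $\upsilon X$ is, up to a homeomorphism fixing $X$ pointwise, the unique realcompact space that contains $X$ as a dense $C$-embedded subspace \cite[8.7]{GJ}.
\item[(R2)] Lindel\"of spaces are realcompact \cite[8.2]{GJ}, and $\upsilon X=X$ if $X$ is realcompact.
\item[(R3)] The intersection of any family of realcompact subspaces of a given space is realcompact \cite[8.9]{GJ}.
\item[(R4)] A nonempty zero-set of $\upsilon X$ meets $X$. Indeed, if $f\in C(\upsilon X)$ has no zero on $X$, let $g\in C(\upsilon X)$ extend $1/(f{\restriction}X)$. Then $fg=1$ on the dense set $X$, hence everywhere, so $f$ has no zero at all.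
\end{enumerate}
Recall that countable intersections of zero-sets are zero-sets, and so are preimages of closed sets under continuous maps to metrizable spaces. The next proposition states how far the natural argument for a positive answer goes.

\begin{proposition}\label{prop:zero}
Let $X$ be exponentially separable.
\begin{enumerate}
\item[(a)] $\upsilon X$ satisfies the defining condition of exponential separability for all countable families of zero-sets. In particular, if $\upsilon X$ is perfectly normal, then it is exponentially separable.
\item[(b)] If $h\colon\upsilon X\to M$ is a continuous map to a separable metrizable space, then $h(\upsilon X)=h(X)$ is countable.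
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Let $\mathcal F$ be a countable family of zero-sets of $\upsilon X$, and let $A\subset X$ work for the traces $\{Z\cap X:Z\in\mathcal F\}$. If $\mathcal G\subset\mathcal F$ and $\bigcap\mathcal G\ne\emptyset$, then $\bigcap\mathcal G$ is a nonempty zero-set of $\upsilon X$. It meets $X$ by (R4), and hence it meets $A$. In a perfectly normal space all closed sets are zero-sets.

(b) Fibers of $h$ are zero-sets, so by (R4) every nonempty fiber meets $X$. Thus $h(\upsilon X)=h(X)$, which is countable by Lemma~\ref{lem:basic}(c).
\end{proof}

\section{The smallest case: the line $\omega_1$}\label{sec:line}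

An ordinal is the set of its predecessors and carries the order topology. Limit ordinals are nonzero by convention. Let $\mathcal F$ be a countable family of closed subsets of $\omega_1$. We claim that there is a limit ordinal $\delta<\omega_1$ such that
\begin{equation}\label{eq:line}
\text{every $F\in\mathcal F$ that contains some $x\ge\delta$ contains $\delta$.}
\end{equation}
For each $\mu<\omega_1$ choose $g(\mu)<\omega_1$, larger than $\mu$, that bounds every bounded member of $\mathcal F$ and is so large that every unbounded member has an element in $(\mu,g(\mu))$. Put $\delta_0=1$, $\delta_{k+1}=g(\delta_k)$ and $\delta=\sup_k\delta_k$. If $F\in\mathcal F$ contains some $x\ge\delta$, then $F$ is unbounded. So it has an element in every interval $(\delta_k,\delta_{k+1})$, and $\delta\in\overline F=F$.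

By \eqref{eq:line}, the countable set $A=[0,\delta]$ works for $\mathcal F$: if $x\in\bigcap\mathcal G$, then either $x\in A$, or $\delta\in A\cap\bigcap\mathcal G$. So $\omega_1$ is exponentially separable. Now let $f\in C(\omega_1)$ and apply \eqref{eq:line} to the sets $f^{-1}[p,q]$ with $p<q$ rational. If $x\ge\delta$, every such interval containing $f(x)$ contains $f(\delta)$, so $f(x)=f(\delta)$. Hence $f$ extends continuously to $\omega_1+1$. This space is compact, so $\upsilon\omega_1=\omega_1+1$.

Thus $\omega_1$ has one invisible end, which $\upsilon$ makes visible. We want uncountably many ends. A topological sum of uncountably many lines will not do: picking a point in each summand gives an uncountable closed discrete set, which Lemma~\ref{lem:basic}(d) forbids. So we let the lines share initial segments. The role of $[0,\delta]$ will be played by the part of the space up to level $\delta$, and for this the part must be countable. This leads to trees with countable levels.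

\section{The tree space and reflection}\label{sec:tree}

For $\gamma\le\omega_1$ and $u\in2^\gamma$ write $\ell(u)=\gamma$ for the length of $u$, and let $\hat u\in2^{\omega_1}$ be $u$ extended by zeros. The space $2^{\omega_1}$ carries the product topology. Let $D\subset 2^{\omega_1}$ be a nonempty set such that
\begin{enumerate}
\item[(i)] $T_\alpha:=\{d{\restriction}\alpha:d\in D\}$ is countable for every $\alpha<\omega_1$;
\item[(ii)] if $w\in2^{\omega_1}$ and $w{\restriction}\alpha\in T_\alpha$ for all $\alpha<\omega_1$, then $w\in D$.
\end{enumerate}
Let $T=\bigcup_{\alpha<\omega_1}T_\alpha$. If $x\in T$ and $\delta\le\ell(x)$, then $x{\restriction}\delta\in T_\delta$. So $T$ is a tree under extension, with countable levels $T_\alpha$, and (ii) says that $D$ contains all its cofinal branches. Since a $G_\delta$-set containing $w$ contains all $v$ with $v{\restriction}\alpha=w{\restriction}\alpha$ for some $\alpha<\omega_1$, and these $v$ form a $G_\delta$-set, (ii) says equivalently that $D$ is \emph{$G_\delta$-closed} in $2^{\omega_1}$: each point outside $D$ lies in a $G_\delta$-set disjoint from $D$.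

Let $K=2^{\omega_1}\times(\omega_1+1)$, a compact space. Identify $u\in T\cup D$ with the point $(\hat u,\ell(u))$ of $K$; this is injective since $u=\hat u{\restriction}\ell(u)$. Let
\[
X=X_D:=T,\qquad Y=Y_D:=T\cup D
\]
have the subspace topologies from $K$. Then $X=Y\cap(2^{\omega_1}\times\omega_1)$ is open in $Y$, and $D=Y\cap(2^{\omega_1}\times\{\omega_1\})$ is closed in $Y$ and carries the topology it has in $2^{\omega_1}$. Similarly $T_\alpha$ carries the topology it has in $2^\alpha$.

If $\gamma\le\omega_1$ is a limit ordinal and $u\in Y$ has length $\gamma$, then the sets
\begin{equation}\label{eq:nbhd}
\{v\in Y:\ \beta<\ell(v)\le\gamma,\ \hat v{\restriction}a=u{\restriction}a\},\qquad \beta<\gamma,\ a\subset\gamma\text{ finite},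
\end{equation}
form a neighborhood base at $u$ in $Y$. A basic neighborhood in $K$ may also prescribe finitely many coordinates $\ge\gamma$, but these impose no condition, because $\hat u$ and $\hat v$ vanish there when $\ell(v)\le\gamma$.

\begin{example}\label{ex:line}
Let $D=\{0\}$, where $0$ is the constant function. Each $T_\alpha$ has one element, and, up to homeomorphism, $X_D=\omega_1$ and $Y_D=\omega_1+1$.
\end{example}

\begin{example}\label{ex:fan}
For $\xi<\omega_1$ let $e_\xi\in 2^{\omega_1}$ take the value $1$ exactly at $\xi$, and let $D=\{0\}\cup\{e_\xi:\xi<\omega_1\}$. Then $T_\alpha=\{0{\restriction}\alpha\}\cup\{e_\xi{\restriction}\alpha:\xi<\alpha\}$ is countable. If $w{\restriction}\alpha\in T_\alpha$ for all $\alpha$, then $w$ takes the value $1$ at most once, so $w\in D$. The tree is a trunk from which a new line leaves at every level.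

This example shows why the topology on $T$ is so coarse. In the interval topology of the tree, where a limit node $u$ has the basic neighborhoods $\{u{\restriction}\eta:\beta<\eta\le\ell(u)\}$, $\beta<\ell(u)$, and other nodes are isolated, the nodes $e_\xi{\restriction}(\xi+1)$ form an uncountable closed discrete set. Indeed, they are isolated, basic neighborhoods of a limit node $0{\restriction}\gamma$ contain none of them, and neither does the neighborhood of a limit node $e_\xi{\restriction}\gamma$, $\xi<\gamma$, given by $\beta=\xi+1$. So by Lemma~\ref{lem:basic}(d) the tree with the interval topology is not exponentially separable. In the topology \eqref{eq:nbhd}, on the other hand, $e_\xi{\restriction}(\xi+1)$ tends to $0{\restriction}\gamma$ as $\xi$ increases to a limit $\gamma<\omega_1$.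
\end{example}

The key lemma extends \eqref{eq:line}. The difficulty is that a point $x\in F$ far up in the tree may be the only point of $F$ on its branch, so $F$ need not have points below $x$ approaching $x{\restriction}\delta$ along the branch. But membership in a neighborhood \eqref{eq:nbhd} depends on finitely many coordinates only. It is enough to find points of $F$ below level $\delta$ that imitate $x$ on a given finite set of coordinates, and below a given level there are only countably many finite patterns to imitate.

\begin{lemma}[Reflection]\label{lem:reflection}
For every countable family $\mathcal F$ of closed subsets of $X$ there is a limit ordinal $\delta<\omega_1$ such that, if $F\in\mathcal F$, $x\in F$ and $\ell(x)\ge\delta$, then $x{\restriction}\delta\in F$.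
\end{lemma}

\begin{proof}
Consider quadruples $(F,\beta,a,e)$ with $F\in\mathcal F$, $\beta<\omega_1$, $a\subset\omega_1$ finite and $e\in2^a$. If there is a point $y\in F$ with
\[
\ell(y)>\beta,\qquad a\subset\ell(y),\qquad y{\restriction}a=e,
\]
choose one and call it $y(F,\beta,a,e)$. For $\mu<\omega_1$ there are only countably many quadruples with $\beta\le\mu$ and $a\subset\mu$. So the supremum $g(\mu)$ of the lengths of the points chosen for them is less than $\omega_1$. Put $\delta_0=1$, $\delta_{k+1}=\max(\delta_k,g(\delta_k))+1$ and $\delta=\sup_k\delta_k$. The sequence is strictly increasing, so $\delta$ is a limit ordinal. If $\beta<\delta$ and $a\subset\delta$ is finite, then $\beta\le\delta_k$ and $a\subset\delta_k$ for some $k$. Hence $\ell(y(F,\beta,a,e))\le g(\delta_k)<\delta_{k+1}\le\delta$ whenever this point is defined.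

Let $x\in F\in\mathcal F$ with $\ell(x)\ge\delta$, and take a neighborhood of $x{\restriction}\delta$ of the form \eqref{eq:nbhd}, given by $\beta<\delta$ and a finite $a\subset\delta$. Since $\ell(x)>\beta$ and $a\subset\ell(x)$, the point $x$ witnesses that $y=y(F,\beta,a,x{\restriction}a)$ is defined. It belongs to $F$, satisfies $\beta<\ell(y)<\delta$, and agrees on $a$ with $x$, that is, with $x{\restriction}\delta$. So the neighborhood meets $F$. Since $F$ is closed in $X$ and $x{\restriction}\delta\in X$, we get $x{\restriction}\delta\in F$.
\end{proof}

\begin{proposition}\label{prop:es}
$X$ is exponentially separable.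
\end{proposition}

\begin{proof}
Given $\mathcal F$, take $\delta$ from Lemma~\ref{lem:reflection}. The set $A=\bigcup_{\gamma\le\delta}T_\gamma$ is countable by (i). Let $\mathcal G\subset\mathcal F$ and $x\in\bigcap\mathcal G$. If $\ell(x)\le\delta$, then $x\in A$. Otherwise $x{\restriction}\delta\in A\cap\bigcap\mathcal G$ by Lemma~\ref{lem:reflection}.
\end{proof}

\begin{remark}\label{rem:conditions}
Condition (i) is indispensable here: $T_\alpha$ is closed in $X$ and second countable, so if $X$ is exponentially separable then $T_\alpha$ is countable by Lemma~\ref{lem:basic}(a),(c). Condition (ii) was not used so far. Given any $D$ with (i), the set $\{w\in2^{\omega_1}:w{\restriction}\alpha\in T_\alpha\text{ for all }\alpha<\omega_1\}$ contains $D$, has the same sets $T_\alpha$, hence the same $X$, and satisfies (ii). So (ii) does not restrict $X$. It says that $D$ lists all the branches, and it is these that $\upsilon X$ will add.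
\end{remark}

\section{The realcompactification adds the branches}\label{sec:upsilon}

\begin{proposition}\label{prop:upsilon}
\begin{enumerate}
\item[(a)] For each $f\in C(X)$ there is a limit ordinal $\delta<\omega_1$ such that $f(x)=f(x{\restriction}\delta)$ for all $x\in X$ with $\ell(x)\ge\delta$.
\item[(b)] $\upsilon X=Y$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Apply Lemma~\ref{lem:reflection} to the family of all $f^{-1}[p,q]$ with $p<q$ rational. If $\ell(x)\ge\delta$, then every interval $[p,q]$ with rational endpoints that contains $f(x)$ also contains $f(x{\restriction}\delta)$. Hence $f(x)=f(x{\restriction}\delta)$.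

(b) By (R1) we must show that $X$ is dense and $C$-embedded in $Y$ and that $Y$ is realcompact.

\emph{$X$ is dense in $Y$.} Let $w\in D$. The neighborhood of $w$ given by $\beta$ and $a$ in \eqref{eq:nbhd} contains $w{\restriction}\gamma\in X$ as soon as $\beta<\gamma<\omega_1$ and $a\subset\gamma$.

\emph{$X$ is $C$-embedded in $Y$.} Let $f\in C(X)$, take $\delta$ from (a), and extend $f$ to $Y$ by $f(w)=f(w{\restriction}\delta)$ for $w\in D$. Now $f(y)=f(y{\restriction}\delta)$ for all $y\in Y$ with $\ell(y)\ge\delta$. As $X$ is open in $Y$, only continuity at a point $w\in D$ needs checking. Let $\varepsilon>0$. Since $f{\restriction}T_\delta$ is continuous at $w{\restriction}\delta$ and $T_\delta$ has the topology of a subspace of $2^\delta$, there is a finite $a\subset\delta$ such that $|f(v)-f(w{\restriction}\delta)|<\varepsilon$ for all $v\in T_\delta$ with $v{\restriction}a=w{\restriction}a$. The set of all $y\in Y$ with $\ell(y)>\delta$ and $y{\restriction}a=w{\restriction}a$ is a neighborhood of $w$. For such $y$ the point $v=y{\restriction}\delta$ lies in $T_\delta$ and agrees with $w$ on $a$. So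
\[
|f(y)-f(w)|=|f(y{\restriction}\delta)-f(w{\restriction}\delta)|<\varepsilon .
\]

\emph{$Y$ is realcompact.} We show that every $z\in K\setminus Y$ lies in a closed $G_\delta$-set $Z_z\subset K$ with $Z_z\cap Y=\emptyset$. This suffices: $K\setminus Z_z$ is an $F_\sigma$-set in a compact space, hence $\sigma$-compact, hence Lindel\"of and realcompact by (R2), and $Y=\bigcap_{z\in K\setminus Y}(K\setminus Z_z)$ is realcompact by (R3). Let $z=(w,\gamma)$.

\emph{Case $\gamma<\omega_1$.} Since $z\notin Y$, for each $u\in T_\gamma$ we have $w\ne\hat u$, and we choose $\xi_u<\omega_1$ with $w(\xi_u)\ne\hat u(\xi_u)$. Let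
\[
Z_z=\{(v,\gamma):v(\xi_u)=w(\xi_u)\text{ for all }u\in T_\gamma\}.
\]
The set $\{\gamma\}$ is a closed $G_\delta$ in $\omega_1+1$, because $\gamma$ is isolated or a limit of countable cofinality. As $T_\gamma$ is countable by (i), $Z_z$ is a closed $G_\delta$. It contains $z$. A point of $Y$ in $Z_z$ would be some $u\in T_\gamma$ with $\hat u(\xi_u)=w(\xi_u)$, contrary to the choice of $\xi_u$.

\emph{Case $\gamma=\omega_1$.} Since $z\notin Y$, we have $w\notin D$, and (ii) gives $\alpha<\omega_1$ with $w{\restriction}\alpha\notin T_\alpha$. Let
\[
Z_z=\{(v,\eta):v{\restriction}\alpha=w{\restriction}\alpha,\ \eta>\alpha\}.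
\]
As $\alpha$ is countable and $(\alpha,\omega_1]$ is clopen, this is a closed $G_\delta$ containing $z$. If a point $u\in Y$ were in it, then $\ell(u)>\alpha$ and $w{\restriction}\alpha=u{\restriction}\alpha\in T_\alpha$, a contradiction.
\end{proof}

\section{An uncountable discrete set of branches}\label{sec:choice}

By Propositions~\ref{prop:es} and~\ref{prop:upsilon}, every $D$ with (i) and (ii) gives an exponentially separable $X$ with $\upsilon X=X\cup D$ and $D$ closed in $\upsilon X$. For Theorem~\ref{thm:main} we need such a $D$ that is discrete and of size $\omega_1$.

Example~\ref{ex:fan} comes close, and its failure shows what to do. There the points $e_\xi$ are isolated in $D$, each by its own coordinate $\xi$. But every neighborhood of $0$ omits only finitely many $e_\xi$, so $D$ is the one-point compactification of a discrete space of size $\omega_1$. This space is exponentially separable. Indeed, its closed sets that miss $0$ are finite, and for a countable family $\mathcal F$ we let $A$ consist of $0$ and all points of finite members of $\mathcal F$. If $\bigcap\mathcal G\ne\emptyset$, then either all members of $\mathcal G$ contain $0$, or one of them is a finite set that is contained in $A$. So $\upsilon X_D$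 is exponentially separable by Lemma~\ref{lem:basic}(b). Nor can we simply discard $0$: since $0{\restriction}\alpha=e_\xi{\restriction}\alpha$ for $\xi\ge\alpha$, the set $\{e_\xi:\xi<\omega_1\}$ violates (ii). The branches that have not yet left the trunk at level $\alpha$ all look the same, these looks cohere, and their limit is an unwanted branch.

So a branch that has not yet reached its distinguishing coordinate should carry additional information, enough to destroy coherence along all of $\omega_1$, but with only countably many possibilities at each level. This is exactly what an Aronszajn tree supplies. Recall that a \emph{tree} is a partially ordered set $(S,\le)$ in which each set $\{s:s<t\}$ is well ordered. The order type of this set is the \emph{height} $\operatorname{ht}(t)$, the elements of height $\eta$ form \emph{level} $\eta$, and the height of $S$ is the least $\eta$ with level $\eta$ empty. An \emph{Aronszajn tree} is a tree of height $\omega_1$ with all levels countable and no uncountable chain. Such trees exist in ZFC.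

Fix an Aronszajn tree $S$ and put $S_{<\eta}=\{s\in S:\operatorname{ht}(s)<\eta\}$. As $S$ has $\omega_1$ nonempty countable levels, $|S|=\omega_1$, and we identify $\omega_1$ with $S\times2$ by a bijection. For $t\in S$ define $d_t\in2^{S\times2}$ by
\[
d_t(s,0)=1\iff s\le t,\qquad d_t(s,1)=1\iff s=t,
\]
and let $D=\{d_t:t\in S\}$. The coordinates $(s,1)$ mark $t$, as $\xi$ marked $e_\xi$. The coordinates $(s,0)$ record the path in $S$ that leads to $t$.

\begin{lemma}\label{lem:D}
$D$ is discrete, $|D|=\omega_1$, and $D$ satisfies \textup{(i)} and \textup{(ii)}.
\end{lemma}

\begin{proof}
\emph{Discreteness and size.} For each $t$ we have $\{d\in D:d(t,1)=1\}=\{d_t\}$. So $D$ is discrete, and $t\mapsto d_t$ is injective.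

\emph{Condition (i).} Each $\alpha<\omega_1$ corresponds to a countable subset of $S\times2$, and every countable subset of $S\times2$ lies in $S_{<\eta}\times2$ for some $\eta<\omega_1$. So it suffices to show that the elements of $D$ have only countably many restrictions to $S_{<\eta}\times2$. Since $S_{<\eta}$ is countable, only countably many $t$ have height less than $\eta$. If $\operatorname{ht}(t)\ge\eta$, let $t'\le t$ be the element of height $\eta$. Let $s\in S_{<\eta}$. If $s\le t$, then $s$ and $t'$ are comparable, because both are $\le t$, and $\operatorname{ht}(s)<\eta=\operatorname{ht}(t')$, so $s\le t'$. Conversely $s\le t'$ implies $s\le t$. Also $s\ne t$ and $s\neq t'$. Hence $d_t$ and $d_{t'}$ agree on $S_{<\eta}\times 2$. As level $\eta$ is countable, this gives only countably many further restrictions.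

\emph{Condition (ii).} Let $w\in2^{S\times2}$ agree on every initial segment $\alpha<\omega_1$, hence on every countable set of coordinates, with some element of $D$. We must show $w\in D$.

Suppose first that $w(t,1)=1$ for some $t$. If $B$ is a countable set containing $(t,1)$, the element of $D$ that agrees with $w$ on $B$ takes the value $1$ at $(t,1)$, so it is $d_t$. Thus $w$ agrees with $d_t$ on all such $B$, and $w=d_t\in D$.

Suppose now that $w(s,1)=0$ for all $s$. Put $C=\{s\in S:w(s,0)=1\}$. Given $\eta<\omega_1$, take $t$ such that $w$ and $d_t$ agree on $S_{<\eta}\times2$. Since $d_t(t,1)=1\ne w(t,1)$, we have $t\notin S_{<\eta}$, that is, $\operatorname{ht}(t)\ge\eta$. Hence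
\[
C\cap S_{<\eta}=\{s\le t:\operatorname{ht}(s)<\eta\},
\]
a chain that meets every level below $\eta$. Any two elements of $C$ lie in a common $S_{<\eta}$, so $C$ is a chain, and it meets all levels $\eta<\omega_1$. Thus $C$ is an uncountable chain in $S$, which does not exist.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $D$ be as in Lemma~\ref{lem:D} and $X=X_D$. By Proposition~\ref{prop:es}, $X$ is exponentially separable. By Proposition~\ref{prop:upsilon}, $\upsilon X=X\cup D$, and $D$ is a closed subset of $\upsilon X$ that is discrete and of size $\omega_1$. By Lemma~\ref{lem:basic}(d), $\upsilon X$ is not exponentially separable.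
\end{proof}

Explicitly, a countable family of closed subsets of $\upsilon X$ that defeats all countable sets $A$ consists of the sets $g^{-1}[p,q]\subset D$ with $p<q$ rational, where $g\colon D\to\mathbb R$ is injective: every singleton $\{d\}$ with $d\in D$ is an intersection of such sets. They are all disjoint from $X$.

\section{Further properties of the example}\label{sec:properties}

The space of Theorem~\ref{thm:main} is otherwise well behaved, and as small as possible.

\begin{theorem}\label{thm:B}
Let $X=X_D$ be the space of Theorem~\ref{thm:main}. Then $X$ is collectionwise normal, countably paracompact, first countable, and a union of an increasing $\omega_1$-sequence of countable metrizable clopen subspaces, and $|X|=w(X)=\omega_1$. Its realcompactification $\upsilon X$ is not normal. The values $|X|=\omega_1$ and $w(X)=\omega_1$ are the least possible for an exponentially separable space whose realcompactification is not exponentially separable.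
\end{theorem}

\begin{proof}
\emph{Minimality.} Let $X'$ be an exponentially separable space with $|X'|\le\omega$ or $w(X')\le\omega$. Then $X'$ is Lindel\"of, so $\upsilon X'=X'$ by (R2), and $\upsilon X'$ is exponentially separable.

\emph{Local structure.} For $\gamma<\omega_1$ let $T_{\le\gamma}=\bigcup_{\alpha\le\gamma}T_\alpha$. This set is countable by (i), and it is clopen in $X$ because $[0,\gamma]$ is clopen in $\omega_1$. On $T_{\le\gamma}$ all coordinates $\ge\gamma$ of $\hat u$ vanish, so $u\mapsto(\hat u{\restriction}\gamma,\ell(u))$ embeds $T_{\le\gamma}$ into the compact metrizable space $2^\gamma\times(\gamma+1)$. Thus $X$ is the increasing union of the countable metrizable clopen sets $T_{\le\gamma}$, and it is first countable. The levels $T_\alpha$ are disjoint, nonempty and countable, so $|X|=\omega_1$. Finally $w(X)\le w(2^{\omega_1}\times\omega_1)=\omega_1$, and $w(X)\le\omega$ is excluded by minimality.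

For the next three properties we use the following setup. Given $\delta<\omega_1$, the sets $T_{\le\delta}$ and $T_{>\delta}=X\setminus T_{\le\delta}$ are clopen in $X$, and the map $r\colon T_{>\delta}\to T_\delta$, $r(x)=x{\restriction}\delta$, is continuous, being induced by the projection $K\to2^\delta$. If $\delta$ is as in Lemma~\ref{lem:reflection} for $\mathcal F$, then
\begin{equation}\label{eq:retract}
F\cap T_{>\delta}\subset r^{-1}(F\cap T_\delta)\qquad(F\in\mathcal F).
\end{equation}
In this way separation problems in $X$ reduce to the metrizable spaces $T_{\le\delta}$ and $T_\delta$.

\emph{Normality.} Let $F,G\subset X$ be disjoint and closed, and take $\delta$ from Lemma~\ref{lem:reflection} for $\{F,G\}$. Let $U,V$ be disjoint open sets in $T_\delta$ that contain $F\cap T_\delta$ and $G\cap T_\delta$, respectively, and $U',V'$ disjoint open sets in $T_{\le\delta}$ that contain $F\cap T_{\le\delta}$ and $G\cap T_{\le\delta}$, respectively. By \eqref{eq:retract}, $U'\cup r^{-1}(U)$ and $V'\cup r^{-1}(V)$ are disjoint open sets containing $F$ and $G$.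

\emph{Countable paracompactness.} Let $H_1\supset H_2\supset\cdots$ be closed sets in $X$ with $\bigcap_nH_n=\emptyset$. We first find open $U_n\supset H_n$ with $\bigcap_nU_n=\emptyset$. In a metric space this is done by taking for $U_n$ the set of points at distance less than $1/n$ from $H_n$ (empty if $H_n$ is): a point in all $U_n$ would have distance $0$ from each of the decreasing closed sets $H_m$, hence would lie in all of them. In $X$, take $\delta$ from Lemma~\ref{lem:reflection} for $\{H_n:n\ge1\}$. Let $P_n\supset H_n\cap T_\delta$ be open in $T_\delta$ with $\bigcap_nP_n=\emptyset$, and $Q_n\supset H_n\cap T_{\le\delta}$ open in $T_{\le\delta}$ with $\bigcap_nQ_n=\emptyset$. By \eqref{eq:retract} the open sets $U_n=Q_n\cup r^{-1}(P_n)$ contain $H_n$. Since $Q_n\subset T_{\le\delta}$ and $r^{-1}(P_n)\subset T_{>\delta}$, we have $\bigcap_nU_n=\bigcap_nQ_n\cup r^{-1}(\bigcap_nP_n)=\emptyset$.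

For normal spaces this implies countable paracompactness. Indeed, let $\{G_n:n\ge1\}$ be an open cover, apply the above to $H_n=X\setminus\bigcup_{i\le n}G_i$, and choose open $V_n$ with $H_n\subset V_n\subset\overline{V_n}\subset U_n$. Put $W_n=G_n\cap\bigcap_{i<n}V_i$. If $n$ is least with $x\in G_n$, then $x\in H_i\subset V_i$ for $i<n$, so $x\in W_n$. If $x\notin U_m$, then $X\setminus\overline{V_m}$ is a neighborhood of $x$ that misses $W_n$ for all $n>m$. So $\{W_n\}$ is a locally finite open refinement of $\{G_n\}$.

\emph{Collectionwise normality.} We must expand a discrete family of closed sets, which may be assumed nonempty, to disjoint open sets. Choosing a point in each member gives a closed discrete set, which is countable by Lemma~\ref{lem:basic}(d). So the family can be written as $\{F_n\}$ with $n$ ranging over a set of natural numbers. By normality there are open $O_n\supset F_n$ whose closures miss the closed set $\bigcup_{m\ne n}F_m$. The sets $O_n\setminus\bigcup_{m<n}\overline{O_m}$ are open, disjoint, and contain $F_n$.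

\emph{$\upsilon X$ is not normal.} Suppose it is, and let $g\colon D\to\mathbb R$ be an injection. It is continuous because $D$ is discrete, and $D$ is closed in $\upsilon X$, so $g$ extends to some $G\in C(\upsilon X)$. By Proposition~\ref{prop:upsilon}(a) there is $\delta$ with $G(x)=G(x{\restriction}\delta)$ whenever $x\in X$ and $\ell(x)\ge\delta$. Let $w\in D$. The points $w{\restriction}\gamma$ converge to $w$ as $\gamma\to\omega_1$, and $G(w{\restriction}\gamma)=G(w{\restriction}\delta)$ for $\delta\le\gamma<\omega_1$. Hence $G(w)=G(w{\restriction}\delta)$. So $g(D)\subset G(T_\delta)$ is countable, a contradiction.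
\end{proof}

\section{Which branch spaces occur}\label{sec:branches}

Conditions (i) and (ii) came from a particular construction. The next theorem shows that they are forced whenever a closed piece of $\upsilon X$ is displayed as a $G_\delta$-closed subset of $2^{\omega_1}$ by a map defined on all of $\upsilon X$.

\begin{theorem}\label{thm:C}
For a space $D$ the following are equivalent.
\begin{enumerate}
\item[(1)] $D$ is homeomorphic to a nonempty subset of $2^{\omega_1}$ that satisfies \textup{(i)} and \textup{(ii)}.
\item[(2)] There are an exponentially separable space $X$, a nonempty closed copy $D'\subset\upsilon X$ of $D$, and a continuous map $h\colon\upsilon X\to2^{\omega_1}$ such that $h{\restriction}D'$ is an embedding with $G_\delta$-closed image.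
\end{enumerate}
In case \textup{(1)}, identifying $D$ with that subset, one may take $X=X_D$ and $D'=\upsilon X\setminus X$ in \textup{(2)}, and then $\upsilon X_D$ is exponentially separable if and only if $D$ is.
\end{theorem}

\begin{proof}
(1)$\Rightarrow$(2). Let $X=X_D$. By Propositions~\ref{prop:es} and~\ref{prop:upsilon}, $X$ is exponentially separable and $D'=D=\upsilon X\setminus X$ is closed in $\upsilon X$. Let $h$ be the restriction to $\upsilon X=Y\subset K$ of the projection $K\to2^{\omega_1}$. It is the identity on $D$, and $D$ is $G_\delta$-closed by (ii).

For the last claim, if $\upsilon X_D$ is exponentially separable, so is its closed subspace $D$ by Lemma~\ref{lem:basic}(a). If $D$ is exponentially separable, so is $\upsilon X_D=X_D\cup D$ by Lemma~\ref{lem:basic}(b).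

(2)$\Rightarrow$(1). For $\alpha<\omega_1$ the map $y\mapsto h(y){\restriction}\alpha$ from $\upsilon X$ to the separable metrizable space $2^\alpha$ has countable range by Proposition~\ref{prop:zero}(b). Hence $h(D')$, a nonempty subset of $2^{\omega_1}$ homeomorphic to $D$, satisfies (i). It satisfies (ii) because it is $G_\delta$-closed.
\end{proof}

\section{When $\upsilon X$ is $\sigma$-compact}\label{sec:sigma}

In Example~\ref{ex:fan} the branch space $D$ is compact, and $\upsilon X_D$ turned out to be exponentially separable. Compactness obstructs counterexamples more generally.

\begin{proposition}\label{prop:sigma}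
If $X$ is exponentially separable and $\upsilon X$ is $\sigma$-compact, then $\upsilon X$ is exponentially separable. This applies in particular if $X$ is pseudocompact.
\end{proposition}

The second sentence follows from the first: if all functions in $C(X)$ are bounded, then $X$ is $C$-embedded in the compact space $\beta X$, so $\upsilon X=\beta X$ by (R1). For the first sentence, we show that compact subsets of $\upsilon X$ are scattered and that compact scattered spaces are exponentially separable. A space is \emph{scattered} if each nonempty subspace has an isolated point. Recall the Cantor--Bendixson derivatives: $L^{(0)}=L$, $L^{(\xi+1)}$ is the set of nonisolated points of $L^{(\xi)}$, and one takes intersections at limit steps. These sets are closed, and if $L$ is scattered, there is a least $\rho$, the \emph{rank} of $L$, with $L^{(\rho)}=\emptyset$. Let $L$ be compact scattered and nonempty. By compactness $\rho$ is not a limit, so $\rho=\lambda+1$ for some $\lambda$, and $L^{(\lambda)}$ is nonempty, compact and discrete, hence finite.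

\begin{lemma}\label{lem:gdelta}
Every cover of a compact scattered space $L$ by $G_\delta$-sets has a countable subcover.
\end{lemma}

\begin{proof}
We use induction on the rank of $L$; rank $0$ is trivial. Let $L$ have rank $\lambda+1$ and $L^{(\lambda)}=\{p_1,\dots,p_k\}$. Choose members $W_i\ni p_i$ of the cover, $W_i=\bigcap_{n<\omega}O_{i,n}$ with $O_{i,n}$ open. Then
\[
L\setminus\bigcup_{i=1}^kW_i=\bigcap_{i=1}^k\bigcup_{n<\omega}(L\setminus O_{i,n})=\bigcup_{(n_1,\dots,n_k)\in\omega^k}\ \bigcap_{i=1}^k(L\setminus O_{i,n_i}).
\]
This is a countable union of compact sets $M$ that miss $\{p_1,\dots,p_k\}$. For each of them $M^{(\lambda)}\subset M\cap L^{(\lambda)}=\emptyset$, so $M$ has smaller rank. By the induction hypothesis, applied to the traces on $M$ of the members of the cover, $M$ is covered by countably many members. Together with $W_1,\dots,W_k$ these give a countable subcover.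
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:sigma}]
By Lemma~\ref{lem:basic}(b) it suffices to show that each compact $L\subset\upsilon X$ is exponentially separable.

\emph{$L$ is scattered.} Every $f\in C(L)$ extends to $\upsilon X$, because compact subsets of a Tychonoff space are $C$-embedded \cite[3.11]{GJ}. So every $f\in C(L)$ has countable range by Proposition~\ref{prop:zero}(b). A compact space that is not scattered maps continuously onto $[0,1]$ \cite{PS}. Hence $L$ is scattered.

\emph{$L$ is exponentially separable.} Let $\mathcal F$ be a countable family of closed subsets of $L$. For $x\in L$ put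
\[
W_x=L\setminus\bigcup\{F\in\mathcal F:x\notin F\},
\]
a $G_\delta$-set containing $x$. By Lemma~\ref{lem:gdelta} there is a countable $A\subset L$ with $L=\bigcup_{a\in A}W_a$. Let $\mathcal G\subset\mathcal F$ and $x\in\bigcap\mathcal G$, and take $a\in A$ with $x\in W_a$. If $F\in\mathcal F$ contains $x$, then it contains $a$, since otherwise $W_a$ would be disjoint from $F$. In particular $a\in A\cap\bigcap\mathcal G$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Engelking}
Engelking, \emph{General Topology}.

\bibitem{GJ}
Gillman and Jerison, \emph{Rings of Continuous Functions}.

\bibitem{PS}
Pe{\l}czy\'nski and Semadeni, \emph{Studia Math.} \textbf{18} (1959).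

\bibitem{Tkachuk}
Vladimir Vladimirovich Tkachuk, \texttt{http://www.dml.cz/\allowbreak manakin/\allowbreak bitstream/\allowbreak handle/\allowbreak 10338.dmlcz/\allowbreak 147407/\allowbreak CommentatMathUnivCarolRetro\_59-2018-3\_12.pdf}

\end{thebibliography}

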